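# Three-Colorings of Prime Distance Graphs and the Number $\kappa(D)$

## Prime sets that miss $2$ or miss $3$

Let $D$ be a finite nonempty set of primes; we call it a **prime set**. The *prime distance graph* $G(\mathbf Z,D)$ has the integers as vertices, and distinct integers $x,y$ are adjacent exactly when $|x-y|\in D$. A proper coloring assigns colors to the integers so that adjacent integers differ in color, and $\chi$ denotes the least number of colors needed. We say that $D$ is *class $k$* if $\chi(G(\mathbf Z,D))=k$.

Four colors are always enough: color $n$ by $n \bmod 4$. Two integers of the same color differ by a multiple of $4$, and no prime is a multiple of $4$. So the interesting threshold is between three colors and four.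

Some prime sets are settled immediately.

- If $2\notin D$, every element of $D$ is odd, and coloring $n$ by $n\bmod 2$ is proper. So $\chi\le 2$.
- If $3\notin D$, no element of $D$ is divisible by $3$, and coloring $n$ by $n\bmod 3$ is proper. So $\chi\le 3$.

Each of these colorings is obtained by wrapping $\mathbf Z$ at constant speed around a circle of length $1$ and coloring the circle. The speeds are $x=1/2$ and $x=1/3$, and what makes the coloring proper is that each jump $d\in D$ moves a point far around the circle. To measure this, let $\|t\|$ be the distance from the real number $t$ to the nearest integer, and put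
$$\kappa(D)=\sup_{x\in\mathbf R}\ \min_{d\in D}\|xd\| .$$
So $\kappa(D)$ is the best guaranteed jump length over all speeds $x$. Since $\|t\|\le\frac12$ always, $\kappa(D)\le \frac12$.

In the two cases above:

- if $2\notin D$, take $x=\frac12$; then $\|d/2\|=\frac12$ for all $d\in D$, so $\kappa(D)=\frac12$;
- if $3\notin D$, take $x=\frac13$; then $\|d/3\|=\frac13$ for all $d\in D$, so $\kappa(D)\ge\frac13$.

So for every prime set missing $2$ or $3$ we have both $\chi\le 3$ and $\kappa(D)\ge\frac13$. In particular the following equivalence, which is Conjecture 33 of "Coloring Prime Distance Graphs", holds for these sets for a trivial reason: neither side ever happens.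

> A prime set $D$ is class $4$ if and only if $\kappa(D)<1/3$.

What changes when $\{2,3\}\subseteq D$? Now both sides can happen. Here are three sets, done by hand.

**The set $\{2,3\}$.** With $x=\frac15$ we get $\|2/5\|=\|3/5\|=\frac25$, so $\kappa\ge\frac25$. In fact $\kappa=\frac25$. Suppose both norms exceed $\frac25$; since $\|{-t}\|=\|t\|$ and everything has period $1$ in $x$, we may take $x\in[0,\frac12]$. Then $2x\in(\frac25,\frac35)$, so $x\in(\frac15,\frac3{10})$, so $3x\in(\frac35,\frac9{10})$ and $\|3x\|<\frac25$, a contradiction. Three colors suffice: use the pattern $0,0,1,1,2$ with period $5$, in which equal colors sit at differences $0,\pm1$ modulo $5$, never $\pm2$. Two colors do not suffice, because $0,2,4,6,3,0$ is a closed walk with five edges.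

**The set $\{2,3,5\}$.** In the integers $n,n+2,n+3,n+5$, both $\{n,n+2,n+5\}$ and $\{n,n+3,n+5\}$ are triangles. In a $3$-coloring, $n+2$ and $n+3$ would both get the third color, so $c(n+2)=c(n+3)$ for every $n$. Then $c$ is constant, which is absurd. So this set is class $4$. On the other side, let $x\in[0,\frac12]$ satisfy $\|2x\|\ge\frac13$ and $\|3x\|\ge\frac13$. The first condition gives $x\in[\frac16,\frac13]$. Then $3x\in[\frac12,1]$, so the second gives $3x\le \frac23$, and hence
$$x\in\left[\tfrac16,\tfrac29\right].\tag{1}$$
For such $x$ we have $5x\in[\frac56,\frac{10}9]$ and $\|5x\|\le\frac16$. So no $x$ achieves $\frac13$. The minimum is a continuous periodic function of $x$, so its supremum is attained, and $\kappa<\frac13$.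

**The set $\{2,3,7\}$.** Here $x=\frac15$ still works, since $\|7/5\|=\frac25$, and the pattern $0,0,1,1,2$ is still proper, since $7\equiv 2\pmod 5$. So $\kappa=\frac25$ and the class is $3$.

The conjecture is true.

**Theorem 1.** Let $D$ be a finite nonempty set of primes. Then $\chi(G(\mathbf Z,D))=4$ if and only if $\kappa(D)<1/3$.

Since $\chi\le4$ always, the theorem says exactly that
$$\chi(G(\mathbf Z,D))\le 3\iff\kappa(D)\ge\tfrac13.\tag{2}$$

## A good speed gives a $3$-coloring

This section proves the direction $\Leftarrow$ of (2), which needs no assumption about $2$ and $3$.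

Each function $x\mapsto\|xd\|$ is continuous and has period $1$, because $d$ is an integer. Hence $x\mapsto\min_{d\in D}\|xd\|$ is continuous with period $1$, and it attains its supremum on $[0,1]$. If $\kappa(D)\ge\frac13$, there is therefore one real $x$ with $\|xd\|\ge\frac13$ for all $d\in D$. With $\{t\}$ the fractional part of $t$, color
$$n\mapsto \lfloor 3\{xn\}\rfloor\in\{0,1,2\}.$$
Suppose $n$ and $n+d$ have the same color, with $d\in D$. Then $\{xn\}$ and $\{x(n+d)\}$ lie in a common half-open interval of length $\frac13$, so they differ by less than $\frac13$. Their difference is congruent to $xd$ modulo $1$, so $\|xd\|<\frac13$, a contradiction. The coloring is proper and $\chi\le3$.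

For $x=\frac15$ the formula gives $0,0,1,1,2$, the pattern used above.

## Averaging a coloring, and how it fails for $D=\{2\}$

For the converse we are given an arbitrary proper coloring $c:\mathbf Z\to\mathbf Z/3$, with no structure assumed, and we must produce a real number $x$. The natural attempt is to read $x$ as the average speed at which $c$ travels around the three-point circle $\mathbf Z/3$.

Each step $c(n+1)-c(n)$ is $0$, $1$ or $-1$ in $\mathbf Z/3$. So there is a lift $g:\mathbf Z\to\mathbf Z$ with $g(n)\equiv c(n)\pmod 3$ and $g(n+1)-g(n)\in\{-1,0,1\}$. Let $\beta$ be an average slope of $g$ and put $x=\beta/3$. For the pattern $0,0,1,1,2$ the steps are $0,1,0,1,1$, so $g$ rises by $3$ every $5$ steps. Thus $\beta=\frac35$ and $x=\frac15$, which is right.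

Now take $D=\{2\}$ and the pattern $0,0,1,1$ with period $4$. It is proper, since $c(n+2)\ne c(n)$. The steps are $0,1,0,-1$, the lift is $g=0,0,1,1,0,0,1,1,\dots$, the slope is $\beta=0$, and $x=0$ gives $\|2x\|=0$. The attempt has failed, although $\kappa(\{2\})=\frac12$.

Where exactly does it break? We would like the difference $h(n)=g(n+d)-g(n)$, which is never divisible by $3$, to stay forever in one gap $\{3k+1,3k+2\}$, because then its average $d\beta$ is at distance at least $1$ from $3\mathbf Z$. In the example, $d=2$ and $h=1,1,-1,-1,\dots$: the sequence jumps over $0$. It can do this because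
$$h(n+1)-h(n)=\bigl[g(n+d+1)-g(n+d)\bigr]-\bigl[g(n+1)-g(n)\bigr]$$
is a difference of two numbers in $\{-1,0,1\}$, so it can be $\pm2$. If all steps of $g$ lay in $\{0,1\}$, the difference would lie in $\{-1,0,1\}$, and no multiple of $3$ could be jumped.

So we need every step of $c$ to have the same sign. For $D=\{2\}$ this is false. But the sets missing $2$ or $3$ are already done, and for the remaining ones the two primes $2$ and $3$ force it.

## The proof of Theorem 1

Assume $\chi\le 3$; we show $\kappa(D)\ge\frac13$. If $2\notin D$ or $3\notin D$, the first section gives $\kappa(D)\ge\frac13$. So let $\{2,3\}\subseteq D$ and let $c:\mathbf Z\to\mathbf Z/3$ be a proper coloring.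

**Step 1: all nonzero steps of $c$ are equal.** The purpose is to exclude the bad behavior of the last section. Put $u_n=c(n+1)-c(n)\in\{0,1,-1\}=\mathbf Z/3$. A sum of consecutive $u$'s is a difference of colors, so $2,3\in D$ gives, for all $n$, in $\mathbf Z/3$,
$$u_n+u_{n+1}\ne0,\qquad u_n+u_{n+1}+u_{n+2}\ne0.\tag{3}$$
Suppose both values $1$ and $-1$ occur. Among all pairs $m<m'$ with $u_m=-u_{m'}\neq0$, choose one with $m'-m$ minimal. Every $u_i$ with $m<i<m'$ is zero: if $u_i=u_m$, then $(i,m')$ is a shorter such pair, and if $u_i=-u_m$, then $(m,i)$ is a shorter such pair. By the first part of (3), two consecutive $u$'s are never both $0$, so at most one index lies strictly between $m$ and $m'$, and $m'-m\le2$.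

- If $m'-m=1$, then $u_m+u_{m+1}=0$, contradicting (3).
- If $m'-m=2$, then $u_m+u_{m+1}+u_{m+2}=u_m+0-u_m=0$, contradicting (3).

So only one nonzero value can occur. Replacing $c$ by $-c$, which is also proper, if necessary, we may assume $u_n\in\{0,1\}$ for all $n$.

**Step 2: lift to a monotone integer function, and trap the differences.** Choose an integer $g(0)\equiv c(0)\pmod 3$ and define $g$ on $\mathbf Z$ by letting $g(n+1)-g(n)$ be the integer $0$ or $1$ that represents $u_n$. Then $g(n)\equiv c(n)\pmod 3$ for all $n$. Fix $d\in D$ and put $h(n)=g(n+d)-g(n)$. Since $c$ is proper, $h(n)\not\equiv0\pmod3$. Since $h(n+1)-h(n)$ is the difference of two numbers in $\{0,1\}$, it lies in $\{-1,0,1\}$. An integer sequence with such steps cannot pass from one side of a multiple of $3$ to the other without hitting it. So $h$ stays between two consecutive multiples of $3$: there is an integer $k_d$ with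
$$3k_d+1\le h(n)\le3k_d+2\qquad\text{for all }n.\tag{4}$$

**Step 3: average.** The purpose is to turn (4) into a statement about one real number, the same for all $d$. For $N\ge1$ we have $0\le g(N)-g(0)\le N$, so the numbers $g(N)/N$ are bounded. Hence there are $N_j\to\infty$ and a real $\beta$ with $g(N_j)/N_j\to\beta$. This choice does not involve $d$.

Now fix $d\in D$. Cancelling common terms,
$$\sum_{n=0}^{N-1}h(n)=\sum_{n=0}^{N-1}g(n+d)-\sum_{n=0}^{N-1}g(n)=\sum_{n=N}^{N+d-1}g(n)-\sum_{n=0}^{d-1}g(n).$$
The last sum does not depend on $N$. In the sum before it there are $d$ terms, and each satisfies $g(N)\le g(N+i)\le g(N)+d$, where $0\le i<d$. So that sum differs from $d\,g(N)$ by at most $d^2$. Hence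
$$\sum_{n=0}^{N-1}h(n)=d\,g(N)+O_d(1).$$
Divide by $N=N_j$ and let $j\to\infty$. The right side tends to $d\beta$. By (4) the left side is always between $3k_d+1$ and $3k_d+2$. Therefore
$$3k_d+1\le d\beta\le3k_d+2\qquad\text{for every }d\in D.$$
Put $x=\beta/3$. Then $xd\in[k_d+\frac13,\,k_d+\frac23]$, that is, $\|xd\|\ge\frac13$, for every $d\in D$. Hence $\kappa(D)\ge\frac13$, which completes (2) and Theorem 1. $\blacksquare$

To see (4) at work, take $D=\{2,3,7\}$ and $0,0,1,1,2$. The lift from $n=0$ is $0,0,1,1,2,3,3,4,4,5,6,6,\dots$. For $d=7$, the values $h(0),\dots,h(4)$ are $4,4,4,5,4$. They stay in $\{4,5\}$, and their average is $\frac{21}5=7\cdot\frac35$.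

## Circular colorings and Cayley graphs

Theorem 1 used the primes $2$ and $3$ to control the step $c(n+1)-c(n)$, although $1\notin D$ and this step is not along an edge. Is this control really needed? Look again at $D=\{2\}$ with the pattern $0,0,1,1$. Along the edges the color changes are $c(n+2)-c(n)=1,1,-1,-1,\dots$ in $\mathbf Z/3$. They are never $0$, so lift each of them to $\{1,2\}$ instead: $1,1,2,2,\dots$. On the even integers the lifts alternate $1,2$ and have average $\frac32$. Dividing by $3$, the jump $2$ should move by $\frac12$ of the circle. So $2x=\frac12$ modulo $1$, for instance $x=\frac14$, and this is a best possible speed. Lifting along edges repairs the failed example.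

Made precise, this works for any set of distances, in any abelian group, and with a real parameter in place of $3$. We need some definitions.

**Definition (Cayley graph).** For an abelian group $\Gamma$ and a nonempty $S\subseteq\Gamma\setminus\{0\}$, the graph $\mathrm{Cay}(\Gamma,S)$ has vertex set $\Gamma$, with $x\sim y$ iff $x-y\in S\cup(-S)$. For example, $\mathrm{Cay}(\mathbf Z/5,\{1\})$ is the $5$-cycle, and $\mathrm{Cay}(\mathbf Z,D)=G(\mathbf Z,D)$ for any nonempty set $D$ of positive integers.

**Definition (circular coloring).** For real $r\ge2$, a *circular $r$-coloring* of a graph with vertex set $V$ is a map $f:V\to\mathbf R/r\mathbf Z$ such that adjacent vertices have images at circular distance at least $1$. The *circular chromatic number* $\chi_c$ is the infimum of such $r$, and $\infty$ if there is none.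

For example, $a\mapsto a$ is a well-defined map $\mathbf Z/5\to\mathbf R/\frac52\mathbf Z$, because $5=2\cdot\frac52$. It moves each edge of the $5$-cycle by exactly $1$, so it is a circular $\frac52$-coloring.

For an integer $k\ge2$, a circular $k$-coloring exists if and only if $\chi\le k$. If $\chi\le k$, use the integer points $0,1,\dots,k-1$ of $\mathbf R/k\mathbf Z$ as colors; distinct ones are at distance at least $1$. Conversely, cut $\mathbf R/k\mathbf Z$ into the $k$ half-open unit arcs $[i,i+1)$ and color each vertex by the arc containing its image. Two points of the same arc are at distance less than $1$, so adjacent vertices get different colors. In particular $\chi_c\le\chi$ for graphs with at least one edge.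

For a nonempty set $D$ of positive integers, possibly infinite, we put
$$\kappa(D)=\sup_{x\in\mathbf R}\ \inf_{d\in D}\|xd\|.$$
An infimum of continuous functions is upper semicontinuous, and an upper semicontinuous function attains its maximum on the compact set $[0,1]$. By periodicity the supremum is attained.

We also recall two textbook facts.

- An *invariant mean* on an abelian group $\Gamma_0$ is a linear functional $M$ on the bounded real functions on $\Gamma_0$ that has $M(1)=1$, satisfies $M(\varphi)\ge0$ when $\varphi\ge0$, and is unchanged when $\varphi$ is replaced by a translate $\varphi(\cdot+b)$. It follows that $\alpha\le\varphi\le\beta$ implies $\alpha\le M(\varphi)\le\beta$. Every abelian group has one, since abelian groups are amenable (von Neumann, 1929). On $\mathbf Z$ one can take the limit of $\frac1N\sum_{n=0}^{N-1}\varphi(n)$ along a non-principal ultrafilter; translating by $1$ changes this average by at most $2\sup|\varphi|/N$, so the limit is invariant.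
- The group $\mathbf R/\mathbf Z$ is divisible. So every homomorphism from a subgroup of an abelian group to $\mathbf R/\mathbf Z$ extends to the whole group. In the example above, the homomorphism on $2\mathbf Z$ with $2\mapsto\frac12$ extends to $\mathbf Z$ by $1\mapsto\frac14$.

On $\mathbf R/\mathbf Z$ we write $\|\cdot\|$ for the distance to $0$.

**Theorem 2.** Let $2\le r<4$ be real. $\mathrm{Cay}(\Gamma,S)$ has a circular $r$-coloring if and only if there is a homomorphism $\psi:\Gamma\to\mathbf R/\mathbf Z$ with $\|\psi(s)\|\ge1/r$ for all $s\in S$.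

One direction is immediate. Given $\psi$, compose it with the isomorphism $\mathbf R/\mathbf Z\to\mathbf R/r\mathbf Z$, $t\mapsto rt$, which multiplies distances by $r$. If $a$ and $a+s$ are adjacent, $s\in S$, their images are at distance $r\|\psi(s)\|\ge1$. So this is a circular $r$-coloring.

The other direction turns an arbitrary circular coloring into a homomorphism.

## From a circular coloring to a homomorphism

Let $f$ be a circular $r$-coloring of $\mathrm{Cay}(\Gamma,S)$, with $2\le r<4$.

**Step 1: lift along edges, and check that parallelograms close up.** For $s\in S$ and $a\in\Gamma$, the class $f(a+s)-f(a)$ is at distance at least $1$ from $0$ in $\mathbf R/r\mathbf Z$. So its representative in $[0,r)$ lies in $[1,r-1]$. Let $t_s(a)$ be this number. It is the only representative in $[1,r-1]$, since that interval has length $r-2<r$.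

If we go from $a$ to $a+s+s'$ through $a+s$ or through $a+s'$, do the lifts have the same total? Consider
$$\bigl[t_s(a)+t_{s'}(a+s)\bigr]-\bigl[t_{s'}(a)+t_s(a+s')\bigr].$$
Both brackets are congruent to $f(a+s+s')-f(a)$ modulo $r$, so this number lies in $r\mathbf Z$. Both brackets lie in $[2,2r-2]$, so its absolute value is at most $2(r-2)$. Now $2(r-2)<r$ exactly when $r<4$. So the number is $0$:
$$t_s(a)+t_{s'}(a+s)=t_{s'}(a)+t_s(a+s')\qquad(s,s'\in S,\ a\in\Gamma).\tag{5}$$
This is the only place where $r<4$ is used.

**Step 2: add up the lifts on a free abelian group.** We want to sum the lifts along paths. We cannot expect a function on $\Gamma$ itself: in the $5$-cycle example all lifts are $1$, and going around once gives total $5=2r$, not $0$. But (5) handles commutation, so the sum is well defined on a free abelian group.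

Let $F$ be the free abelian group with basis $(e_s)_{s\in S}$. Let $\pi:F\to\Gamma$ be the homomorphism with $\pi(e_s)=s$, and put $K=\ker\pi$ and $\Gamma_0=\pi(F)$. On $F\times\mathbf R$ define
$$A_s(v,y)=\bigl(v+e_s,\;y+t_s(\pi(v))\bigr).$$
Each $A_s$ is a bijection, with inverse $(v,y)\mapsto(v-e_s,\;y-t_s(\pi(v)-s))$. They commute:
$$A_{s'}A_s(v,y)=\bigl(v+e_s+e_{s'},\;y+t_s(\pi(v))+t_{s'}(\pi(v)+s)\bigr),$$
and by (5) this is symmetric in $s$ and $s'$. Since $F$ is free abelian on the $e_s$, there is a unique action $w\mapsto A^w$ of $F$ on $F\times\mathbf R$ with $A^{e_s}=A_s$. The first coordinate of $A^w(0,0)$ is $w$. Write $A^w(0,0)=(w,T(w))$. Then $T:F\to\mathbf R$ satisfies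
$$T(0)=0,\qquad T(v+e_s)-T(v)=t_s(\pi(v)),\qquad T(v)\equiv f(\pi(v))-f(0)\pmod r.\tag{6}$$
The first is clear. The second holds because $A^{v+e_s}(0,0)=A_s(v,T(v))$. For the third, both sides are $0$ at $v=0$. When $v$ is replaced by $v+e_s$, both sides change by the class of $t_s(\pi(v))$, which is $f(\pi(v)+s)-f(\pi(v))$. So the congruence holds at $v$ if and only if it holds at $v+e_s$, and every element of $F$ is reached from $0$ by finitely many steps $\pm e_s$.

**Step 3: $T$ shifts by a constant multiple of $r$ along $K$.** This controls how far $T$ is from being a function on $\Gamma_0$. Let $k\in K$. By (6),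
$$\bigl[T(v+e_s+k)-T(v+e_s)\bigr]-\bigl[T(v+k)-T(v)\bigr]=t_s(\pi(v+k))-t_s(\pi(v))=0,$$
since $\pi(v+k)=\pi(v)$. So $v\mapsto T(v+k)-T(v)$ is unchanged under every step $v\mapsto v+e_s$, hence constant. Its value at $v=0$ is $T(k)$. By the congruence in (6), $T(k)\equiv f(0)-f(0)=0\pmod r$. Thus
$$T(v+k)-T(v)=T(k)\in r\mathbf Z\qquad(v\in F,\ k\in K).\tag{7}$$

**Step 4: average to get a homomorphism on $F$.** The function $T$ need not be additive: $T(v+w)-T(v)$ may depend on $v$. We average this dependence away. For $w\in F$ put $\Phi_w(v)=T(v+w)-T(v)$. For $k\in K$, (7) gives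
$$\Phi_w(v+k)=\bigl[T(v+w)+T(k)\bigr]-\bigl[T(v)+T(k)\bigr]=\Phi_w(v),$$
so $\Phi_w(v)$ depends only on $\pi(v)$, and we regard $\Phi_w$ as a function on $\Gamma_0$. It is bounded: write $w=\sum_s w_se_s$, a finite sum, and go from $v$ to $v+w$ by $\sum_s|w_s|$ steps $\pm e_s$. By (6) each step changes $T$ by at most $r-1$ in absolute value, so $|\Phi_w|\le(r-1)\sum_s|w_s|$.

Let $M$ be an invariant mean on $\Gamma_0$ and put $\tau(w)=M(\Phi_w)$. From the definition,
$$\Phi_{w+w'}(v)=\bigl[T(v+w'+w)-T(v+w')\bigr]+\bigl[T(v+w')-T(v)\bigr]=\Phi_w(v+w')+\Phi_{w'}(v).$$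
As functions on $\Gamma_0$, the first term is the translate of $\Phi_w$ by $\pi(w')$. Applying $M$ and using invariance, $\tau(w+w')=\tau(w)+\tau(w')$. So $\tau:F\to\mathbf R$ is a homomorphism. Moreover:

- for $s\in S$, $\Phi_{e_s}$ is $t_s$ restricted to $\Gamma_0$, with values in $[1,r-1]$, so $\tau(e_s)\in[1,r-1]$;
- for $k\in K$, $\Phi_k$ is the constant $T(k)$ by (7), so $\tau(k)=T(k)\in r\mathbf Z$.

**Step 5: descend to $\Gamma_0$ and extend to $\Gamma$.** The homomorphism $w\mapsto\tau(w)/r\bmod 1$ from $F$ to $\mathbf R/\mathbf Z$ kills $K$, by the second point. So it induces $\psi_0:\Gamma_0\cong F/K\to\mathbf R/\mathbf Z$ with $\psi_0(s)=\tau(e_s)/r\bmod1$. Since $\mathbf R/\mathbf Z$ is divisible, $\psi_0$ extends to a homomorphism $\psi:\Gamma\to\mathbf R/\mathbf Z$. For $s\in S$, the number $\tau(e_s)/r$ lies in $[\frac1r,1-\frac1r]$, so $\|\psi(s)\|\ge\frac1r$. This proves Theorem 2. $\blacksquare$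

In the $5$-cycle example, $T(ne_1)=n$ and $\tau(5e_1)=5=2r$, so $\psi(1)=1/r=\frac25$ and $\psi(5)=2=0$ in $\mathbf R/\mathbf Z$, as it must be.

## Exact values for distance graphs and prime sets

Homomorphisms $\mathbf Z\to\mathbf R/\mathbf Z$ are the maps $n\mapsto xn$. So Theorem 2 with $\Gamma=\mathbf Z$ speaks about $\kappa$.

**Corollary 3 (all distance graphs).** Let $D$ be any nonempty set of positive integers, finite or infinite.

1. $\chi(G(\mathbf Z,D))\le3\iff\kappa(D)\ge1/3$, and $\chi(G(\mathbf Z,D))\le2\iff\kappa(D)=1/2$.
2. $\chi_c(G(\mathbf Z,D))<4\iff\kappa(D)>1/4$, and in that case $\chi_c(G(\mathbf Z,D))=1/\kappa(D)$.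

**Proof.** Let $2\le r<4$. By Theorem 2, a circular $r$-coloring exists iff some $x$ has $\|xd\|\ge1/r$ for all $d\in D$. Since the supremum defining $\kappa(D)$ is attained, this means
$$\text{a circular $r$-coloring exists}\iff\kappa(D)\ge\tfrac1r\qquad(2\le r<4).\tag{8}$$
For $r=3$ and $r=2$ a circular $r$-coloring exists iff $\chi\le r$. This gives (1); for $r=2$ recall $\kappa\le\frac12$.

For (2): $\chi_c<4$ iff a circular $r$-coloring exists for some $r\in[2,4)$, which by (8) means $\kappa(D)\ge1/r$ for some $r\in[2,4)$. Letting $r$ approach $4$, this is equivalent to $\kappa(D)>\frac14$. In that case $1/\kappa(D)\in[2,4)$, and by (8) the $r\in[2,4)$ with a circular $r$-coloring are exactly those with $r\ge1/\kappa(D)$. The infimum is $1/\kappa(D)$. $\blacksquare$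

The first equivalence in (1), applied to finite prime sets, is (2) again, so this is a second proof of Theorem 1. It does not treat the primes $2$ and $3$ separately, but it uses an invariant mean. For sets of primes, finite or infinite, everything becomes exact; "class $k$" still means $\chi=k$.

**Corollary 4 (prime sets, exact form).** For every nonempty set $D$ of primes, finite or infinite,
$$\chi_c(G(\mathbf Z,D))=\frac1{\kappa(D)},\qquad\chi(G(\mathbf Z,D))=\left\lceil\frac1{\kappa(D)}\right\rceil.$$
That is: class $2$ iff $\kappa=\frac12$; class $3$ iff $\frac13\le\kappa<\frac12$; class $4$ iff $\frac14\le\kappa<\frac13$.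

**Proof.** Take $x=\frac14$. For an odd prime $d$, $\|d/4\|=\frac14$, and $\|2/4\|=\frac12$. So $\frac14\le\kappa(D)\le\frac12$.

If $\kappa>\frac14$, then $\chi_c=1/\kappa$ by Corollary 3(2). If $\kappa=\frac14$, then $\chi_c\ge4$ by Corollary 3(2), while $n\mapsto n\bmod4$, which comes from $x=\frac14$, is a circular $4$-coloring. So $\chi_c=4=1/\kappa$.

For $\chi$: we have $2\le\chi\le4$, since there are edges and $n\bmod 4$ is proper. By Corollary 3(1), $\chi=2$ iff $\kappa=\frac12$, and $\chi\le3$ iff $\kappa\ge\frac13$. This gives the three ranges. On them $1/\kappa$ is $2$, in $(2,3]$, and in $(3,4]$, respectively, so $\chi=\lceil1/\kappa\rceil$. $\blacksquare$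

For $\{2,3\}$ and $\{2,3,7\}$ we found $\kappa=\frac25$, so both have $\chi_c=\frac52$ and $\chi=3$.

## A finite test for class $4$

The condition $\kappa\ge\frac13$ asks for some real $x$. Finitely many candidates suffice.

**Corollary 5 (finite test).** Let $D$ be a finite nonempty set of positive integers. Then $\chi(G(\mathbf Z,D))\le3$ iff some $x=\frac j{3d_0}$, with $d_0\in D$, $1\le j<3d_0$, $3\nmid j$, satisfies $\|xd\|\ge\frac13$ for all $d\in D$. If $\{2,3\}\subseteq D$, only $x\in[\frac16,\frac29]$ need be tested. In particular, a finite prime set $D$ is class $4$ iff $\{2,3\}\subseteq D$ and no such $x\in[\frac16,\frac29]$ passes.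

**Proof.** If some $x$ passes, then $\kappa\ge\frac13$ and $\chi\le3$ by Corollary 3(1).

Conversely, let $\chi\le3$ and put
$$E=\{x\in[0,1]:\|xd\|\ge\tfrac13\ \text{for all }d\in D\}.$$
By Corollary 3(1), $\kappa\ge\frac13$, and since $\kappa$ is attained, $E$ is nonempty. It is compact, and $0,1\notin E$. Let $x=\min E\in(0,1)$. If $\|xd\|>\frac13$ for all $d\in D$, then, as $D$ is finite, continuity puts slightly smaller points in $E$, contradicting minimality. So $\|xd_0\|=\frac13$ for some $d_0\in D$. Then $xd_0=m\pm\frac13$ for an integer $m$, so $x=j/(3d_0)$ with $j=3m\pm1$, and $3\nmid j$. From $0<x<1$ we get $1\le j<3d_0$. So this $x$ is one of the listed candidates, and it passes.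

Since $E$ is symmetric under $x\mapsto1-x$, its minimum satisfies $x\le\frac12$. If $2,3\in D$, the computation leading to (1) then gives $x\in[\frac16,\frac29]$. So the candidate just found lies in this interval.

For the last sentence: a prime set missing $2$ or $3$ has $\chi\le3$ by the first section. For a prime set containing both, $\chi\le4$, so class $4$ means that $\chi\le3$ fails, that is, that no candidate in $[\frac16,\frac29]$ passes. $\blacksquare$

For $\{2,3,5\}$, the candidates in $[\frac16,\frac29]$ are $\frac16$ (from $d_0=2$) and $\frac29$ (from $d_0=3$). For $d_0=5$ only $\frac3{15}$ lies in the interval, and it is excluded since $3\mid3$. Now $\|\frac56\|=\frac16$ and $\|\frac{10}9\|=\frac19$, so both fail, and the set is class $4$, as found before. For $\{2,3,7\}$, $x=\frac4{21}$ passes: the norms are $\frac8{21},\frac9{21},\frac7{21}$.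

The interval also helps by hand. Take $\{2,3,11,13\}$ and suppose some $x$ has all four norms at least $\frac13$; by symmetry and (1), $x\in[\frac16,\frac29]$. Then $11x\in[\frac{11}6,\frac{22}9]$, and $\|11x\|\ge\frac13$ forces $11x\ge\frac73$, so $x\ge\frac7{33}$. Then $13x\in[\frac{91}{33},\frac{26}9]$, so $\|13x\|\le3-\frac{91}{33}=\frac8{33}<\frac13$, a contradiction. So this set is class $4$.

## The bound $r<4$ cannot be relaxed

Step 1 of the proof of Theorem 2 needed $2(r-2)<r$. At $r=4$ the theorem itself fails, already in $\mathbf Z$.

**Proposition 6 (the range $r<4$ is sharp, already in $\mathbf Z$).** For $D=\{1,3,4,5\}$, $\chi(G(\mathbf Z,D))=\chi_c(G(\mathbf Z,D))=4$, but $\kappa(D)<1/4$. So Theorem 2 fails for $r=4$, and the analogue "$\chi\le4\iff\kappa\ge1/4$" is false for general $D$.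

**Proof.** Color $n$ by the pair $(n\bmod2,\ \lfloor n/4\rfloor\bmod2)$. The odd differences $1,3,5$ change the first entry, and the difference $4$ changes $\lfloor n/4\rfloor$ by $1$ and so changes the second. Hence $\chi\le4$.

Suppose some $x$ has $\|xd\|\ge\frac14$ for all $d\in D$. By symmetry and periodicity take $x\in[0,\frac12]$.

- From $d=1$: $x\in[\frac14,\frac12]$.
- From $d=3$: $3x\in[\frac34,\frac32]$ is at distance at least $\frac14$ from $1$, so $3x=\frac34$ or $3x\ge\frac54$. So $x=\frac14$ or $x\in[\frac5{12},\frac12]$.
- From $d=4$: $x=\frac14$ gives $\|4x\|=0$, which is impossible. So $x\in[\frac5{12},\frac12]$, hence $4x\in[\frac53,2]$, and $\|4x\|\ge\frac14$ forces $4x\le\frac74$, that is, $x\le\frac7{16}$.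
- From $d=5$: now $5x\in[\frac{25}{12},\frac{35}{16}]$, so $\|5x\|\le\frac3{16}<\frac14$, which is impossible.

So no $x$ reaches $\frac14$. Since the supremum is attained, $\kappa(D)<\frac14$. By Corollary 3(2), $\chi_c\ge4$. With $\chi_c\le\chi\le4$, both equal $4$.

Since $\chi\le4$, a circular $4$-coloring exists. But no homomorphism $n\mapsto xn$ has $\|xd\|\ge\frac14$ for all $d\in D$. So Theorem 2 fails for $r=4$, and $\chi\le4$ does not imply $\kappa\ge\frac14$. $\blacksquare$

In this example one can watch (5) break. Turn the coloring into a circular $4$-coloring $f$ by naming the pairs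
$$(0,0)\mapsto0,\quad(1,0)\mapsto1,\quad(1,1)\mapsto2,\quad(0,1)\mapsto3 .$$
Then $f(0)=0$, $f(1)=1$, $f(5)=2$, $f(4)=3$. Going from $0$ to $5$ through $1$, the lifts are $t_1(0)=1$ and $t_4(1)=1$, with total $2$. Going through $4$, they are $t_4(0)=3$ and $t_1(4)=3$, with total $6$. The two totals differ by exactly $4=r$: the $4$-cycle $0,1,5,4$ winds once around the circle, which Step 1 excludes for every $r<4$.
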